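# The compact genetic algorithm on OneMax takes $O(Kn)$ evaluations for medium step sizes

## 1. The guess $Kn$, tested on one marginal

Let $n$ be the problem size and $\mathrm{OneMax}(x)=\sum_{i=1}^n x_i$ for $x\in\{0,1\}^n$. The only point with value $n$ is $1^n$.

**Definition (compact genetic algorithm, cGA).** The parameter is $K>0$, the step size is $1/K$. The algorithm keeps marginal probabilities $p_{1,t},\dots,p_{n,t}$, with $p_{i,0}=\frac12$. The *grid condition* says that $(\frac12-\frac1n)K$ is an integer; $K$ itself need not be one. In iteration $t$: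

1. Sample two independent offspring $x,y$; bit $i$ of each is $1$ with probability $p_{i,t}$, independently.
2. Put $(u,v)=(x,y)$ if $\mathrm{OneMax}(x)\ge\mathrm{OneMax}(y)$, and $(u,v)=(y,x)$ otherwise.
3. For each $i$ with $u_i\ne v_i$ put $p_{i,t+1}=p_{i,t}+\frac1K$ if $u_i=1$, and $p_{i,t+1}=p_{i,t}-\frac1K$ if $u_i=0$. Otherwise $p_{i,t+1}=p_{i,t}$.
4. Cap each $p_{i,t+1}$ to $[\frac1n,1-\frac1n]$. The endpoints are the lower and the upper border.

By the grid condition the marginals stay in $\{\frac1n,\frac1n+\frac1K,\dots,1-\frac1n\}$. The optimization time $T$ is the number of fitness evaluations, two per iteration, until $1^n$ is sampled for the first time.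

For example, let $n=K=4$, so that the grid is $\{\frac14,\frac12,\frac34\}$, and let the marginals be $(\frac12,\frac12,\frac34,\frac14)$. Suppose $x=1010$ and $y=0111$. Then $y$ wins, so $u=y$, and the new marginals are $(\frac14,\frac34,\frac34,\frac12)$. The first marginal went down although a $1$ is better than a $0$ in that position: the other bits decided the comparison.

How large is $\mathbb E[T]$? A first guess: a marginal at the lower border moves about once in $n$ iterations, and there are about $K$ grid steps between the borders, so the answer should be at most of order $Kn$. We test this on one marginal. Let $L=K(1-\frac2n)$ be the number of grid steps and write $p=\frac1n+\frac kK$ with height $k\in\{0,\dots,L\}$. Let $q_k=p(1-p)$, so $q_0=\frac1n(1-\frac1n)\in[\frac1{2n},\frac1n]$. For $1\le k\le L-1$, with $m=\min(k,L-k)$ and $K\le n$,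
$$\frac m{2K}\le q_k\le\frac{2m}K .\tag{1}$$
Indeed, if $m=L-k$, then $p\ge\frac12$, so $\frac12(1-p)\le q_k\le1-p$, and $1-p=\frac1n+\frac mK\in[\frac mK,\frac{2m}K]$ because $\frac1n\le\frac1K\le\frac mK$. The case $m=k$ is symmetric.

Take the toy chain in which the height goes up with probability $q_k(1+B)$ and, for $k\ge1$, down with probability $q_k(1-B)$, with a constant bias $B\in[0,1]$. Section 2 shows that this is the exact one-step law, except that the true $B$ depends on the whole state. Let $e_k$ be the expected time to get from $k$ to $k+1$. Then $e_0=\frac1{q_0(1+B)}$ and, for $k\ge1$, $e_k=\frac1{q_k(1+B)}+\alpha e_{k-1}$ with $\alpha=\frac{1-B}{1+B}$.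

*No bias, $B=0$.* Then $\alpha=1$ and the time from $0$ to $L$ is $\sum_{k<L}e_k=\sum_{i<L}\frac{L-i}{q_i}$. The term $i=0$ lies in $[Ln,2Ln]$. By (1), the terms with $1\le i\le L/2$ sum to at most $\sum_i\frac{2KL}i\le2KL(1+\ln L)$, and those with $i>L/2$ are at most $2K$ each. So the total is between $Ln$ and $2Kn+2K^2(1+\ln K)+2K^2$. For $K\le n/\ln n$ this is of order $Kn$. Thus $Kn$ is the price of one marginal that gets no guidance at all.

*Constant bias.* Now $\sum_{k<L}e_k\le\frac1{1-\alpha}\sum_{i<L}\frac1{q_i(1+B)}=\frac1{2B}\sum_{i<L}\frac1{q_i}\le\frac1{2B}\big(2n+4K(1+\ln K)\big)$. For constant $B$ and $K\le n/\ln n$ this is only $O(n)$.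

*All $n$ marginals at the lower border.* A bit can move only if $x_i\ne y_i$, which at the border has probability $2q_0\ge\frac1n$, independently over bits and iterations. The time until every bit has had such a chance exceeds $t$ with probability at most $ne^{-t/n}$, so its mean is at most $n\ln n+n+1$. For $K\ge c\ln n$ this fits below $Kn$.

So the guess survives. But the toy chain hides the real difficulty: the bias is produced by all marginals together and can be weak, and marginals do not stay at the upper border once they are there.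

The paper "Medium step sizes are harmful for the compact genetic algorithm" (doi:10.1145/3205455.3205576) treats the medium regime $K=\Omega(\log n)$, $K=o(\sqrt n\log n)$. There many marginals are known to walk to the lower border before the optimum is found, and the expected time is known to be $\Omega(n\log n)$. The paper conjectures the upper bound $O(Kn)$. The question is therefore: *let $c$ be a sufficiently large constant and let $K=K(n)$ satisfy $K\ge c\log n$, $K=o(\sqrt n\log n)$ and the grid condition; is there a constant $C$ with $\mathbb E[T]\le C\,K(n)\,n$ for all sufficiently large $n$?*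

**Theorem 1.** There are absolute constants $c,C,n_0$ such that for all $n\ge n_0$ and all $K$ with $c\ln n\le K\le n/\ln n$ satisfying the grid condition, the cGA on OneMax, started from any state of the grid, has $\mathbb E[T]\le C\,Kn$.

If $K=o(\sqrt n\log n)$, then $K\le n/\ln n$ for large $n$. So Theorem 1 answers the question: the statement is true.

**Theorem 2.** There are absolute constants $c,C,n_0$ such that for $n\ge n_0$ and all $K$ with $c\ln n\le K\le(n/\ln n)^{2/3}$ satisfying the grid condition (a range which contains the medium regime), from any initial state,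
$$\mathbb E[T]\le C\,(n\sqrt K+n\ln n).$$
With the lower bound $\Omega(n\log n)$ quoted above, $\mathbb E[T]=\Theta(n\log n)$ whenever $c\ln n\le K=O(\log^2n)$.

Constants are fixed in the order $M=10^4$, $\eta=10^{-6}$, then $c$ large (depending on $\eta,M$), then $n_0$ large (depending also on $c$). Since $K\ge c\ln n$, $K$ exceeds any absolute constant that we prescribe. We always assume $n\ge n_0$.

## 2. The exact law of one iteration

**Definition (depth, height).** $L=K(1-\frac2n)$ is an even integer with $0.99K\le L\le K$. Bit $i$ has *depth* $j_i$ and *height* $k_i=L-j_i$, both in $\{0,\dots,L\}$, where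
$$p_i=1-\tfrac1n-\tfrac{j_i}K=\tfrac1n+\tfrac{k_i}K .$$
Upper border: $j=0$. Lower border: $k=0$. All other bits are *interior*.

For example, for $n=10$, $K=5$ the grid is $0.1,0.3,0.5,0.7,0.9$ and $L=4$. A bit with $p=0.7$ has depth $1$, height $3$ and $p(1-p)=0.21\in[0.1,0.4]$, as (1) says.

Let $q_i=p_i(1-p_i)\le\frac14$; it satisfies (1) for interior bits. Border bits have $q_i=q_0\in[\frac1{2n},\frac1n]$. Let $N_0,N_L$ be the numbers of bits at the upper and lower border, and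
$$\ell=N_Lq_0\le1,\qquad V=\sum_{\text{all}}q_i,\qquad V_o=\sum_{\text{interior}}q_i\ge V-1,\qquad \Phi=\sum_i\frac{j_i}K\in[0,n].$$
Primes on state quantities denote values after one iteration (on $h$ and $H$ below they are derivatives). One-step expectations are conditional on the current state.

Put $\tau_i=x_i-y_i$. These are independent with $\Pr(\tau_i=1)=\Pr(\tau_i=-1)=q_i$. Let $D=\sum_i\tau_i$, $D_i=D-\tau_i$ and $\sigma_i=u_i-v_i$. Then $\sigma=\tau$ if $D\ge0$, and $\sigma=-\tau$ otherwise. Let $I_i=\mathbf 1\{\sigma_i\ne0\}=\mathbf 1\{\tau_i\ne0\}$; these are independent Bernoulli$(2q_i)$. Interior bits move by $k_i'=k_i+\sigma_i$ and are never capped. An upper border bit moves iff $\sigma_i=-1$, a lower border bit iff $\sigma_i=1$.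

**Lemma 1.**
(a) $\Pr(\sigma_i=\pm1)=q_i(1\pm B_i)$, where $B_i=\Pr(D_i\in\{-1,0\})\in[0,1]$.
(b) $B_i\ge\beta:=\frac1{2+8\sqrt V}$.
(c) $B_i\ge\frac34B_j$ for all $i,j$.
(d) For functions $\Psi\ge0$: $\mathbb E\Psi(\sigma)\le2\,\mathbb E\Psi(\tau)$. Moreover $|\sum c_i\sigma_i|=|\sum c_i\tau_i|$ and $\mathbb E(\sum c_i\sigma_i)^2=\sum2q_ic_i^2$.

*Proof.* (a) If $\tau_i=1$, then $D\ge0$ means $D_i\ge-1$. If $\tau_i=-1$, then $D<0$ means $D_i\le0$. As $D_i$ and $\tau_i$ are independent, $\Pr(\sigma_i=1)=q_i\Pr(D_i\ge-1)+q_i\Pr(D_i\le0)=q_i(1+\Pr(-1\le D_i\le0))$. Also $\Pr(\sigma_i\ne0)=2q_i$, which gives the case $-1$.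

(b) The characteristic function of $D_i$ is $\prod_{j\ne i}(1-2q_j+2q_j\cos t)\ge0$, since $q_j\le\frac14$. By Fourier inversion $\Pr(D_i=k)\le\Pr(D_i=0)$ for all $k$. Since $\mathrm{Var}(D_i)\le2V$, Chebyshev gives $\Pr(|D_i|>2\sqrt V)\le\frac12$. So at most $4\sqrt V+1$ integers carry mass at least $\frac12$, and the largest of these masses is at most $\Pr(D_i=0)$. Hence $B_i\ge\Pr(D_i=0)\ge\frac1{2(4\sqrt V+1)}$.

(c) Let $i\ne j$, $D_{ij}=D-\tau_i-\tau_j$, $P_k=\Pr(D_{ij}=k)=P_{-k}$. As in (b), $P_k\le P_0$. From $D_i=D_{ij}+\tau_j$ we get $\Pr(D_i=0)=(1-2q_j)P_0+2q_jP_1$ and $\Pr(D_i=-1)=(1-2q_j)P_1+q_j(P_0+P_2)$. The sum is $B_i=(1-q_j)P_0+P_1+q_jP_2$, which lies in $[\frac34P_0+P_1,\,P_0+P_1]$ because $0\le P_2\le P_0$ and $q_j\le\frac14$. By symmetry $B_j$ lies in the same interval, and its lower end is at least $\frac34$ of its upper end.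

(d) $\Psi(\sigma)\le\Psi(\tau)+\Psi(-\tau)$, and $\tau$ is symmetric. The rest follows from $\sigma=\pm\tau$. $\square$

For example, with two bits at $p=\frac12$ we have $D_1=\tau_2$, so $B_1=\frac12+\frac14=\frac34$ and $\Pr(\sigma_1=1)=\frac14\cdot\frac74=\frac7{16}$.

**Remark (the bias really becomes weak).** If $V>q_i$, then $B_i\le\frac{\sqrt\pi}{2\sqrt{V-q_i}}$. Indeed $B_i\le2\Pr(D_i=0)$. Also $1-\cos t=2\sin^2\frac t2\ge\frac{2t^2}{\pi^2}$ on $[-\pi,\pi]$. So
$$\Pr(D_i=0)\le\frac1{2\pi}\int_{-\pi}^{\pi}e^{-2(V-q_i)(1-\cos t)}\,dt\le\frac1{2\pi}\int_{\mathbb R}e^{-4(V-q_i)t^2/\pi^2}\,dt=\frac{\sqrt\pi}{4\sqrt{V-q_i}} .$$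
Together with Lemma 1(b): the bias is of order $1/\sqrt V$ for large $V$.

The next lemma controls the size of weighted counts of moves.

**Lemma 2.** Let $Y=\sum d_iI_i$ with $0\le d_i\le d$, let $\lambda\ge0$, $\lambda d\le1$, and $\mathbb EY=\sum2q_id_i\le\mu$. Then
$$\mathbb E[Ye^{\lambda Y}]\le3\mu e^{3\lambda\mu},\qquad\mathbb E[Y^2e^{\lambda Y}]\le(3d\mu+9\mu^2)e^{3\lambda\mu},\qquad\mathbb EY^2\le d\mu+\mu^2 .$$

*Proof.* Let $\psi(s)=\ln\mathbb Ee^{sY}=\sum\ln(1+2q_i(e^{sd_i}-1))$. For $0\le s\le\lambda$ we have $1\le e^{sd_i}\le e\le3$. Differentiating, $0\le\psi'\le\sum2q_id_ie^{sd_i}\le3\mu$ and $0\le\psi''\le\sum2q_id_i^2e^{sd_i}\le3d\mu$ (each summand of $\psi''$ is the variance of $d_iI_i$ under a tilted law, at most its second moment). So $\psi(\lambda)\le3\lambda\mu$. Now $\mathbb E[Ye^{\lambda Y}]=(e^\psi)'(\lambda)=\psi'e^\psi$ and $\mathbb E[Y^2e^{\lambda Y}]=(\psi''+\psi'^2)e^\psi$. The last bound is variance plus squared mean. $\square$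

**Lemma 3 (variable drift).** Let $f\ge0$ on the finite state space, $z_0>0$, and $d:[z_0,\infty)\to(0,\infty)$ nondecreasing, with $\mathbb E[f-f'\mid s]\ge d(f(s))$ whenever $f(s)>z_0$. Then the expected time until $f\le z_0$ is at most $g(f(s_0))$ (and $0$ if $f(s_0)\le z_0$). Here $g(z)=z/d(z_0)$ for $z\le z_0$ and $g(z)=\frac{z_0}{d(z_0)}+\int_{z_0}^z\frac{dx}{d(x)}$ for $z>z_0$. The function $g$ is concave and increasing.

*Proof.* $g$ is the integral of the nonincreasing positive function equal to $1/d(z_0)$ below $z_0$ and $1/d$ above. So $g$ is concave and increasing. For $z>z_0$, this function is at most $1/d(z)$ to the right of $z$ and at least $1/d(z)$ to the left of $z$. Hence $g(y)\le g(z)+(y-z)/d(z)$ for all $y\ge0$. With $z=f$, $y=f'$: $\mathbb E[g(f')]\le g(f)-1$ while $f>z_0$. Let $\theta$ be the hitting time. Telescoping up to $\min(\theta,m)$ and $g\ge0$ give $\mathbb E\min(\theta,m)\le g(f(s_0))$. Let $m\to\infty$. $\square$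

## 3. The distance $\Phi$ alone: negative drift at the top, a lost logarithm at the bottom

The sensible first attempt is to apply Lemma 3 to $\Phi$, the total distance to the upper border. By Lemma 1(a),
$$K\,\mathbb E[\Phi-\Phi']=\sum_{\text{interior}}2q_iB_i+\sum_{\text{lower border}}q_0(1+B_i)-\sum_{\text{upper border}}q_0(1-B_i).\tag{2}$$

**The top.** Let $n\ge40$ be divisible by $20$, with $n/20$ bits at the lower border and all others at the upper border. All $q_i$ equal $q_0$, so all $B_i$ have the same value $B$. With $P_0=\Pr(D_i=0)$ we have $B\le P_0+\Pr(D_i<0)=\frac{1+P_0}2$. Moreover $1-P_0$ is at least the probability that exactly one of the $n-1$ variables $\tau_j$ is nonzero: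
$$1-P_0\ge(n-1)\,2q_0(1-2q_0)^{n-2}\ge2(1-\tfrac1n)^2\,e^{-2}\ge\tfrac14,$$
where $(1-\frac2n)^{n-2}\ge e^{-2}$ follows from $(1+\frac2{n-2})^{n-2}\le e^2$. So $1-B\ge\frac18$, and (2) is at most $q_0n\big(\frac2{20}-\frac{19}{20}\cdot\frac18\big)<0$. The drift of $\Phi$ has the wrong sign although one bit in twenty is stuck at the wrong border. The reason is that about one bit per iteration steps off the upper border.

**The bottom.** Suppose we could ignore the last sum in (2), and that all bits not at the upper border sit at the lower border. The gain is then at most $2\ell\le\frac{2N_L}n$, and $\Phi=N_LL/K$. So the drift of $\Phi$ is at most of order $\frac\Phi{nK}$. Lemma 3 with $d(z)=z/(nK)$ gives $nK\ln n$, one logarithm too much.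

**Prices.** Think of a potential as a price list: a step of a bit from depth $j$ to $j-1$ lowers the potential by price$/K$. In $\Phi$ all prices are $1$. Near the top, use instead prices $s_1\le s_2\le\cdots$ that grow geometrically with ratio $r=1+\eta$. Leaving the upper border then costs only $s_1$, which we take to be at most $n^{-4}$. An interior bit contributes
$$q\big[(1+B)s_j-(1-B)rs_j\big]=qs_j\big[2B-(1-B)\eta\big],$$
which is positive whenever $2B\ge\eta$. The prices are back at about $1$ after $4\ln n/\ln r$ steps; there is room for this because $K\ge c\ln n$. Near the bottom, *add* prices $y_k=Sr^{-(k-1)}$ for the step from height $k-1$ to $k$. Leaving the lower border now earns about $S$ instead of $1$, and with $S=\ln n$ this would recover the logarithm.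

**Weak bias.** This linear repair fails when $V$ is large: the bracket is negative as soon as $B<\frac\eta{2+\eta}$. Put all $n$ bits at the depth $J=\lceil4\ln n/\ln r\rceil$ with $s_J=\frac1r$, $s_{J+1}=1$. Then $V=nq\ge\frac{nJ}{2K}\ge\frac{2\ln^2n}\eta$ for $K\le n/\ln n$. By the remark in Section 2, $B$ is below $\frac\eta{2+\eta}$ for large $n$, there are no border bits, and the drift is negative.

The way out is to let the corrections saturate. Let $W$ be the total upper correction and $X$ the total lower one. Subtract $h(W)$ and $H(X)$ with concave $h,H$ instead of $W$ and $X$. The prices become $1-h'(W)(1-s_j)$ and $1+H'(X)y_k$. If $W$ is large, then $h'(W)$ is negligible and the upper prices are $1$, where any bias helps. If $W$ is bounded, then the total $q$ of the affected bits is bounded (by $4W$), so a weak bias costs a constant, while the other bits gain order $\sqrt V$. At the bottom, $H(X)=\ln(1+X)$ gives $H'(X)X\le1$ and keeps the loss bounded.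 The rest is to make this precise.

## 4. Two weights, two concave transforms, one potential

Let $S$ be any real number with
$$1\le S\le K/c,\qquad SK\le n.\tag{3}$$
In particular $K\le n$, so (1) holds. Put $r=1+\eta$, so $\frac\eta2\le\ln r\le\eta$, and $A=\lfloor L/4\rfloor\ge K/5$.

### 4.1 The upper weight

**Definition (upper weight).** Let $J=\lceil4\ln n/\ln r\rceil$ and $s_1=r^{-J}\le n^{-4}$. For $\varepsilon\in[0,1]$ let $s_j(\varepsilon)=\min(s_1r^{j-1},1+\varepsilon)$, $1\le j\le A$. With the value $\varepsilon_1$ chosen in Lemma 4, put $s_j=s_j(\varepsilon_1)$, $u_j=1-s_j$ for $j\le A$, $u_j=0$ for $j>A$, and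
$$w^\uparrow(j)=\frac1K\sum_{i\le j}u_i .$$

The shape, with toy numbers $r=2$, $J=3$, $A=12$: the $s_j$ are $\frac18,\frac14,\frac12,1$ and then $1+\varepsilon_1$ eight times. So the $u_j$ are $\frac78,\frac34,\frac12,0$ and then $-\varepsilon_1$. The sum of all $u_j$ vanishes for $\varepsilon_1=\frac{17}{64}$. The values $Kw^\uparrow$ are $0,\frac78,\frac{13}8,\frac{17}8,\frac{17}8$ and then decrease linearly to $0$ at $j=12$. The small $\varepsilon_1$ is what it takes to give the credit back.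

**Lemma 4.** One can choose $\varepsilon_1\in(0,1)$ with $\varepsilon_1\le\frac{100}{\eta c}$ and an integer $J_1$ with $J<J_1\le A/4$ such that:
(a) $w^\uparrow$ is concave on $[0,A]$, $w^\uparrow(0)=0$, $w^\uparrow(j)=0$ for $j\ge A$, and $0\le w^\uparrow(j)\le\min(\frac jK,\frac18)$.
(b) $w^\uparrow(j)\ge\frac j{2K}$ for $j\le J_1$.
(c) For $1\le j<J_1$: $s_j\le s_{j+1}\le rs_j$, $s_j\le2$, $|u_j|,|u_{j+1}|\le1$, and $\frac jK-w^\uparrow(j)\le\frac{2s_j}{\eta K}$.
(d) $u_j=-\varepsilon_1$ for $J_1\le j\le A$.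

*Proof.* Let $J_2=\lceil J+1+\ln2/\ln r\rceil$. Then $s_1r^{J_2-1}=r^{J_2-1-J}\ge2$, and $J_2\le\frac{8\ln n}\eta+\frac{2\ln2}\eta+3\le\frac{10\ln n}\eta$. Since $A\ge\frac K5\ge\frac{c\ln n}5$, we get $\frac{J_2}A\le\frac{50}{\eta c}\le\frac14$ for $c$ large.

The function $F(\varepsilon)=\sum_{j\le A}(s_j(\varepsilon)-1)$ is continuous. All terms of $F(0)$ are $\le0$ and the first is negative, so $F(0)<0$. In $F(1)$ the terms with $j\ge J_2$ equal $1$ and the others exceed $-1$, so $F(1)\ge(A-J_2+1)-(J_2-1)>0$. Choose $\varepsilon_1\in(0,1)$ with $F(\varepsilon_1)=0$, and let $J_1=\min\{j:s_1r^{j-1}\ge1+\varepsilon_1\}$. Since $s_1r^{J-1}<1$ and $s_1r^{J_2-1}\ge2$, we have $J<J_1\le J_2\le A/4$. By definition $s_j=1+\varepsilon_1$ for $J_1\le j\le A$, which is (d). Also $0=F(\varepsilon_1)\ge-J_1+(A-J_1)\varepsilon_1$, so $\varepsilon_1\le\frac{J_2}{A-J_2}\le\frac{2J_2}A\le\frac{100}{\eta c}$.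

(a) The increments $u_j/K$ are nonincreasing on $1\le j\le A$, so $w^\uparrow$ is concave on $[0,A]$. It vanishes at $0$, and at $A$ because $w^\uparrow(A)=-F(\varepsilon_1)/K=0$. Hence $w^\uparrow\ge0$ there, and $w^\uparrow=0$ beyond $A$. As $u_j\le1$, $w^\uparrow(j)\le\frac jK$. The maximum is attained at the last $j$ with $u_j\ge0$, which is below $J_1$, so $w^\uparrow\le\frac{J_2}K\le\frac A{4K}\le\frac18$.

(b) For $i<J_1$ the $s_i$ are geometric and below $2$. So $\sum_{i\le J_1}s_i\le\frac{2r}{r-1}+2\le\frac6\eta$. Since $J_1>J\ge\frac{4\ln n}\eta$, this is at most $\frac{J_1}2$, and $w^\uparrow(J_1)=\frac1K(J_1-\sum_{i\le J_1}s_i)\ge\frac{J_1}{2K}$. For smaller $j$, note that $w^\uparrow(j)/j$ is an average of nonincreasing numbers, hence nonincreasing in $j$.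

(c) The first claims hold because $s_j=s_1r^{j-1}<1+\varepsilon_1\le2$ for $j<J_1$, and $s_{j+1}=\min(rs_j,1+\varepsilon_1)$. Finally $\frac jK-w^\uparrow(j)=\frac1K\sum_{i\le j}s_i\le\frac r{r-1}\cdot\frac{s_j}K\le\frac{2s_j}{\eta K}$. $\square$

### 4.2 The lower weight

**Definition (lower weight).** For $k\ge1$ let $y_k=Sr^{-(k-1)}$, $Y(k)=\sum_{i\le k}y_i$, and $\varepsilon_2=Y(A)/A$. Put $w^\downarrow(k)=\frac1K(Y(k)-\varepsilon_2k)$ for $0\le k\le A$ and $w^\downarrow(k)=0$ for $k\ge A$.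

Toy numbers $r=2$, $S=4$, $A=4$: the $y_k$ are $4,2,1,\frac12$, $Y(4)=7.5$, $\varepsilon_2=1.875$, and $Kw^\downarrow$ takes the values $0,\,2.125,\,2.25,\,1.375,\,0$.

**Lemma 5.** (a) $Y(k)\le\frac{2S}\eta$ and $\varepsilon_2\le\frac{10S}{\eta K}\le\frac{10}{\eta c}$. (b) $w^\downarrow$ is concave on $[0,A]$, zero at $0$ and for $k\ge A$, and $0\le w^\downarrow(k)\le\min(\frac{Sk}K,\frac18)$. (c) With $i_0=\lfloor A/2\rfloor$: $y_k\le n^{-3}$ for $k>i_0$, and $Kw^\downarrow(k)\ge\frac25ky_k$ for $1\le k\le i_0$.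

*Proof.* (a) $Y(k)\le S\frac r{r-1}\le\frac{2S}\eta$; divide by $A\ge K/5$ and use $S\le K/c$.

(b) The increments on $[0,A]$ are nonincreasing and $w^\downarrow(0)=w^\downarrow(A)=0$, so $w^\downarrow$ is concave and $\ge0$. Also $w^\downarrow(k)\le Y(k)/K\le Sk/K$, and $Y(k)/K\le\frac{2S}{\eta K}\le\frac2{\eta c}\le\frac18$ for $c$ large.

(c) We have $i_0\ge K/11$ and $\ln r\ge\frac\eta2$. So $Sr^{-i_0}\le Ke^{-\eta K/22}$. For $c\ge110/\eta$ the right side is decreasing in $K\ge c\ln n$ and at most $c\ln n\cdot n^{-5}\le n^{-3}$. For $k>i_0$, $y_k\le Sr^{-i_0}$. Also $r^{-i_0}\le0.05$. Since $Y(i_0)=S\frac{1-r^{-i_0}}{1-r^{-1}}$ and $Y(A)\le\frac S{1-r^{-1}}$, $Y(i_0)\ge0.95\,Y(A)$. For $k\le i_0$, concavity of $Y$ gives $Y(k)\ge\frac k{i_0}Y(i_0)\ge0.95\frac A{i_0}\varepsilon_2k\ge1.9\,\varepsilon_2k$. Hence $Kw^\downarrow(k)\ge(1-\frac1{1.9})Y(k)\ge\frac25Y(k)\ge\frac25ky_k$. $\square$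

Let $\varepsilon=\max(\varepsilon_1,\varepsilon_2)$. For $c$ large, $\varepsilon\le\frac\eta8$.

### 4.3 Comparing the weights with the variances

Let
$$W=\sum_iw^\uparrow(j_i),\qquad X=\sum_iw^\downarrow(k_i).$$
Let $\mathcal N$ be the set of interior bits with $j<J_1$, and $\mathcal L$ the set of bits with $1\le k\le A$. Bits in $\mathcal L$ have $j\ge\frac34L>J_1$, so the sets are disjoint, and $\mathcal L$ is interior. Put $V_n=\sum_{\mathcal N}q_i$, $V_r=V_o-V_n$, $Z=\sum_{\mathcal L}q_iy_{k_i}$.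

**Lemma 6.**
$$V_n\le4W,\quad W\le2V_o,\quad X\le2SV_r,\quad Z\le SV,\quad Z\le5X+n^{-2}.\tag{4}$$

*Proof.* On $\mathcal N$, (1) and Lemma 4(b) give $q\le\frac{2j}K\le4w^\uparrow(j)$. For $1\le j\le A$, $w^\uparrow(j)\le\frac jK\le2q$, and $w^\uparrow=0$ otherwise. On $\mathcal L$, $w^\downarrow(k)\le\frac{Sk}K\le2Sq$, and $w^\downarrow=0$ off $\mathcal L$. The fourth bound is $y_k\le S$. For the last: if $k\le i_0$, then $qy_k\le\frac{2k}Ky_k\le5w^\downarrow(k)$ by Lemma 5(c); the bits of $\mathcal L$ with $k>i_0$ contribute at most $\frac n4n^{-3}$. $\square$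

### 4.4 The concave transforms

**Definition (transforms).** Let $\lambda=\frac{10\ln n}M\ge1$ and, on $\mathbb R$,
$$h(x)=\int_0^x\frac{dz}{1+e^{\lambda(z-M)}},\qquad H(x)=\begin{cases}\ln(1+x)&x\ge0,\\x&x<0.\end{cases}$$

So $h$ is essentially $x$ up to $M$ and then flat.

**Lemma 7.** Let $a(x)=h'(x)$.
(a) $0<a<1$, $h''=-\lambda a(1-a)$, and $|h''(x+y)|\le|h''(x)|e^{\lambda|y|}$.
(b) For $x\ge0$: $0\le h(x)\le x$ and $h(x)\le M+1$. Also $1-a(x)\le n^{-5}$ for $x\le\frac M2$; $a(x)\le e^{-\lambda(x-M)}$, so $a(x)\le n^{-10}$ for $x\ge2M$; and $a(x)\ge\frac12$ iff $x\le M$.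
(c) $H$ is $C^1$, concave, with Lipschitz derivative and $0<H'\le1$. For $X\ge0$, $b=H'(X)=\frac1{1+X}$ and almost every $x$: $|H''(X+x)|\le b^2(1+|x|)^2\le2b^2e^{|x|}$.

*Proof.* (a) The formula for $h''$ is a direct computation. Then $(\ln(a(1-a)))'=-\lambda(1-a)+\lambda a=\lambda(2a-1)$, of absolute value at most $\lambda$; integrate.
(b) $h(x)\le\int_0^M1+\int_M^\infty e^{-\lambda(z-M)}dz=M+\frac1\lambda$. Next, $1-a(x)\le e^{\lambda(x-M)}\le e^{-\lambda M/2}=n^{-5}$ for $x\le M/2$, and $a(x)\le e^{-\lambda(x-M)}\le n^{-10}$ for $x\ge2M$. The rest is clear.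
(c) Here $H''(x)=-(1+x)^{-2}$ for $x>0$ and $0$ for $x<0$. For $x\ge0$ the bound is clear. For $-X\le x<0$ use $(1+X-|x|)(1+|x|)=1+X+|x|(X-|x|)\ge1+X$. For $x<-X$, $H''=0$. Finally $(1+t)^2e^{-t}\le\frac4e\le2$ for $t\ge0$. $\square$

### 4.5 The potential $G$

**Definition (potential).** $G=\Phi-h(W)-H(X)$.

**Lemma 8.** (a) $0\le G\le\Phi\le n$. (b) If $G\le\frac14$, then $\Phi\le M+\frac32$, and one offspring satisfies
$$\Pr(x=1^n)\ge\rho:=e^{-2(M+3)},\qquad\text{and}\qquad\mathbb EG'\le2M.\tag{5}$$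

*Proof.* (a) Write
$$G=\sum_i\Big(\frac{j_i}K-w^\uparrow(j_i)-w^\downarrow(k_i)\Big)+(W-h(W))+(X-H(X)).$$
The last two terms are $\ge0$. Each summand is $\ge0$: if $j\le A$, then $k>A$, $w^\downarrow=0$ and $w^\uparrow\le\frac jK$. If $k\le A$, then $j\ge\frac34L>A$, so $w^\uparrow=0$ and $w^\downarrow\le\frac18\le\frac jK$. Otherwise both weights vanish. The upper bound holds since $h(W),H(X)\ge0$.

(b) All nonnegative parts above are at most $\frac14$. From $W-h(W)\le\frac14$ and $h\le M+1$ we get $W\le M+\frac54$. At each bit at most one weight is nonzero, and it is at most $\frac18$, so $\frac{j_i}K\le\frac38$. Hence all heights are at least $0.99K-0.375K>A$, so $X=0$, and $1-p_i=\frac1n+\frac{j_i}K\le\frac12$. Now $\Phi=G+h(W)\le\frac14+W\le M+\frac32$. Since $1-t\ge e^{-2t}$ on $[0,\frac12]$ and $\sum(1-p_i)=1+\Phi$, $\prod p_i\ge e^{-2(1+\Phi)}\ge\rho$.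

For the second claim, $\Phi$ increases, by $\frac1K$ per bit, only through bits with $\sigma_i=-1$, and $\Pr(\sigma_i=-1)\le q_i$. Also $V\le\sum(1-p_i)=1+\Phi$. As $h(W'),H(X')\ge0$, $\mathbb EG'\le\mathbb E\Phi'\le\Phi+\frac VK\le\Phi+\frac{1+\Phi}K\le2M$. $\square$

## 5. The drift of $G$

**Proposition 1.** There is an absolute $c_1>0$ such that, under (3) and $K\ge c\ln n$, $n\ge n_0$, in every state with $G>\frac14$,
$$K\,\mathbb E[G-G']\ge c_1\min\{SG/n,\ \sqrt{G/n}\}.$$

Write $a=h'(W)$ and $b=H'(X)$ throughout this section.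

**Step 1: linearize.** This step splits the drift into a first-order part that can be computed bit by bit, and errors.

We claim $W'\ge W+\Delta+\Delta_{\rm lin}$, where $\Delta$ collects the exact changes of bits in $\mathcal N$ ($-u_j/K$ if $\sigma=1$, $+u_{j+1}/K$ if $\sigma=-1$) and of upper border bits ($+u_1/K$ if $\sigma=-1$), and $\Delta_{\rm lin}=\frac{\varepsilon_1}K\sum_{J_1\le j_i\le A}\sigma_i$. Indeed $u_j=-\varepsilon_1$ for $J_1\le j\le A$, so the second sum is exact except at $j=A$, $\sigma=-1$, where the true change is $0\ge-\frac{\varepsilon_1}K$. Bits with $j>A$ do not change $W$, since $w^\uparrow=0$ on $[A,L]$.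

Likewise $X'\ge X+\Delta^*+\Delta^*_{\rm lin}$. In $\Delta^*$, bits of $\mathcal L$ contribute $+y_{k+1}/K$ if $\sigma=1$ and $-y_k/K$ if $\sigma=-1$, and lower border bits contribute $+S/K$ if $\sigma=1$. And $\Delta^*_{\rm lin}=-\frac{\varepsilon_2}K\big(\sum_{\mathcal L}\sigma_i+\#\{\text{lower border},\sigma=1\}\big)$. This is exact except at $k=A$, $\sigma=1$, where the true change is $0\ge(y_{A+1}-\varepsilon_2)/K$, because $\varepsilon_2$ is the average of $y_1\ge\dots\ge y_A\ge y_{A+1}$. Bits with $k>A$ do not change $X$.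

Since $h$ and $H$ are increasing and 1-Lipschitz on $\mathbb R$, $h(W')\ge h(W+\Delta)-|\Delta_{\rm lin}|$, and similarly for $H$. So
$$\mathbb E[G-G']\ge\Lambda-R-R^*-\mathbb E|\Delta_{\rm lin}|-\mathbb E|\Delta^*_{\rm lin}|,\qquad\Lambda=\mathbb E[\Phi-\Phi']+a\,\mathbb E\Delta+b\,\mathbb E\Delta^*,\tag{6}$$
with $R=h(W)+a\mathbb E\Delta-\mathbb Eh(W+\Delta)$ and $R^*=H(X)+b\mathbb E\Delta^*-\mathbb EH(X+\Delta^*)$.

**Step 2: the linear errors.** For a set of bits with $\sum q=Q\le V_r$, Lemma 1(d) gives $\mathbb E|\sum\sigma_i|\le\min(2Q,\sqrt{2Q})\le2\min(V_r,\sqrt{V_r})$. The interior bits in $\Delta_{\rm lin}$ and in $\Delta^*_{\rm lin}$ lie outside $\mathcal N$, so they are counted in $V_r$. Also $\Pr(\sigma_i=1)\le2q_0$ at the lower border. Hence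
$$K\big(\mathbb E|\Delta_{\rm lin}|+\mathbb E|\Delta^*_{\rm lin}|\big)\le4\varepsilon\min(V_r,\sqrt{V_r})+2\varepsilon\ell.\tag{7}$$

**Step 3: the first-order term.** This step computes $K\Lambda$ from Lemma 1(a); the index of $B$ is omitted. The contributions are as follows.

* Upper border: $-\sum q_0(1-B)(1-au_1)\ge-(1-a)-as_1$, as $1-au_1=1-a+as_1\ge0$ and $N_0q_0\le1$.
* $\mathcal N$: with $t_j=1-au_j=1-a+as_j\ge0$, each bit gives $q[(1+B)t_j-(1-B)t_{j+1}]=q[2Bt_j-(1-B)a(s_{j+1}-s_j)]\ge q[2Bt_j-a\eta s_j]$.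
* $\mathcal L$: since $y_k=(1+\eta)y_{k+1}$, each bit gives $q[(1+B)(1+by_{k+1})-(1-B)(1+by_k)]\ge q[2B+by_{k+1}(2B-\eta)]$.
* Other interior bits: $2qB$ each.
* Lower border: $\sum q_0(1+B)(1+bS)\ge\ell(1+bS)$.

**Step 4: the second-order terms.** This step bounds what concavity costs.

*$R$.* By Taylor's formula with integral remainder and Lemma 7(a), $R\le\frac12\lambda a(1-a)\,\mathbb E[\Delta^2e^{\lambda|\Delta|}]$. By Lemma 4(c), $|\Delta|\le\frac1K\sum I_i$ over $\mathcal N$ and the upper border. Apply Lemma 2 with $d=\frac1K$ and $\mu=\frac2K(V_n+1)$; its condition holds since $\frac\lambda K\le\frac{10}{Mc}\le1$. With $x=V_n+1\ge1$ we have $3d\mu+9\mu^2=\frac{6x+36x^2}{K^2}\le\frac{42x^2}{K^2}$. So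
$$KR\le21\,a(1-a)\,\tfrac\lambda K(V_n+1)^2e^{6(\lambda/K)(V_n+1)},\qquad\tfrac\lambda K\le\tfrac{10}{Mc}.\tag{8}$$

*$R^*$.* We have $|\Delta^*|\le Y:=\frac1K\big(\sum_{\mathcal L}y_kI_i+S\sum_{\text{lower border}}I_i\big)$. For $Y$ we can take $d=\frac SK\le\frac1c$ and $\mu=\mathbb EY=\frac2K(Z+S\ell)$. By Taylor and Lemma 7(c), $R^*\le b^2\,\mathbb E[Y^2e^Y]$. Lemma 2 with exponent parameter $1$ gives
$$KR^*\le6b^2(Z+S\ell)\big(\tfrac SK+3\mu\big)e^{3\mu}.\tag{9}$$

**Step 5: strong bias, $\beta\ge\eta$.** Here geometric prices work, and the point is to compare the drift with $G$ itself. First, $V\le V_\eta:=\frac1{64\eta^2}$. Also $2B-\eta\ge B\ge\beta$, and $2Bt_j-a\eta s_j\ge Bt_j$ since $t_j\ge as_j$ and $B\ge\eta$. Step 3 yields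
$$K\Lambda\ge-(1-a)-s_1+\beta\Big[(1-a)V_n+a\sum_{\mathcal N}qs_j\Big]+2\beta V_r+\tfrac{b\beta}rZ+\ell(1+bS).$$

*Claim:* $-(1-a)+\beta(1-a)(V_n+V_r)\ge(1-a)-2n^{-5}$. If $W\le\frac M2$, then $1-a\le n^{-5}$ and the claim is immediate. If $W>\frac M2$, then by (4) $V_o\ge\frac W2>2500$, and $\beta V_o\ge\frac{V_o}{2+8\sqrt{V_o+1}}\ge\frac{\sqrt{V_o}}{14}\ge3$, because $14\sqrt{V_o}\ge2+8\sqrt{V_o+1}$ for $V_o\ge2500$. This proves the claim. It uses up the term $\beta(1-a)V_n$ and at most $\beta V_r$ of the term $2\beta V_r$.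

Errors. By (8) with $V_n\le V_\eta$, $KR\le\frac12(1-a)$ for $c$ large. Since $Z\le SV$ and $\ell\le1$, $\mu\le\frac{2S}K(V_\eta+1)\le\frac2c(V_\eta+1)$, so (9) gives $KR^*\le\frac b8(\eta Z+S\ell)$ for $c$ large. The $Z$-part is covered by $\frac{b\beta}rZ\ge\frac{b\eta}8Z$. In (7), $4\varepsilon\le\frac\eta2$ and $2\varepsilon\ell\le\frac14\ell$. With $\beta-\frac\eta2\ge\frac\eta2$ and $2n^{-5}+s_1\le2n^{-4}$,
$$K\,\mathbb E[G-G']\ge\tfrac12(1-a)+a\eta\sum_{\mathcal N}qs_j+\tfrac\eta2V_r+\tfrac12\ell(1+bS)-2n^{-4}.\tag{10}$$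

If $a<\frac12$, the right side is at least $\frac14-2n^{-4}\ge\frac15\ge\frac15\sqrt{G/n}$. Now let $a\ge\frac12$, so $W\le M$. Since $1-h'$ is increasing, $W-h(W)=\int_0^W(1-h')\le M(1-a)$. We bound
$$G\le\Phi-h(W)=\sum_i\Big(\frac{j_i}K-w^\uparrow(j_i)\Big)+(W-h(W)).$$
Upper border bits contribute $0$ to the sum, lower border bits at most $1$ each. For interior bits, (1) gives $\frac1K\le2q$. So on $\mathcal N$, $\frac jK-w^\uparrow\le\frac{2s_j}{\eta K}\le\frac4\eta qs_j$ by Lemma 4(c), and on the other interior bits $\frac jK-w^\uparrow\le1\le2Kq$. Therefore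
$$G\le N_L+\tfrac4\eta\sum_{\mathcal N}qs_j+2KV_r+M(1-a),$$
and one of the four terms is at least $\frac G4$.

* (i) $1-a\ge\frac G{4M}$. Then (10) is at least $\frac G{8M}-2n^{-4}$.
* (ii) $\sum_{\mathcal N}qs_j\ge\frac{\eta G}{16}$. Then (10) is at least $\frac{\eta^2G}{32}-2n^{-4}$.
* (iii) $V_r\ge\frac G{8K}$. Then (10) is at least $\frac{\eta G}{16K}-2n^{-4}\ge\frac\eta{16}\cdot\frac{SG}n-2n^{-4}$, by $SK\le n$.
* (iv) $N_L\ge\frac G4$, so $\ell\ge\frac G{8n}$. If $X\le1$, then $b\ge\frac12$ and (10) is at least $\frac14\ell S-2n^{-4}\ge\frac{SG}{32n}-2n^{-4}$. If $X>1$, then $b\ge\frac1{2X}\ge\frac1{4SV_r}$ by (4), so $\frac12\ell bS\ge\frac\ell{8V_r}$. By AM–GM, (10) is at least $\frac\ell{8V_r}+\frac\eta2V_r-2n^{-4}\ge\frac12\sqrt{\eta\ell}-2n^{-4}\ge\frac12\sqrt{\eta G/(8n)}-2n^{-4}$.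

Since $S\le n$, the main terms in (i) and (ii) are also at least a constant times $SG/n$. As $G>\frac14$ and $S\ge1$, $\min\{SG/n,\sqrt{G/n}\}\ge\frac1{4n}$, so $2n^{-4}$ is absorbed for $n\ge n_0$. The proposition holds in this case.

**Step 6: weak bias, $\beta<\eta$.** Here the prices may work against us, but the saturation keeps the damage bounded, and $\sqrt V$ is huge. From $2+8\sqrt V>10^6$ we get $\sqrt V>62500$. By Step 3, with $t_j\ge1-a$, $s_j\le2$, $y_{k+1}\le y_k$,
$$K\Lambda\ge-(1-a)-as_1+2\beta(1-a)V_n-2a\eta V_n+2\beta V_r-b\eta Z+\ell(1+bS).$$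
Here $bZ\le\frac{5X+n^{-2}}{1+X}\le5$ by (4), $V_o\ge V-1\ge\frac V2$, and $\beta\ge\frac1{10\sqrt V}$. We show
$$K\Lambda\ge\frac{\sqrt V}{20}-4+\ell(1+bS).\tag{11}$$
If $W\ge2M$, then $a\le n^{-10}$ and $V_n\le\frac n4$, so $2a\eta V_n\le1$; moreover $2(1-a)\ge1$, so $2\beta(1-a)V_n+2\beta V_r\ge\beta V_o\ge\frac{\sqrt V}{20}$. The negative terms are at least $-2-1-5\eta\ge-4$. If $W<2M$, then $V_n\le4W\le8M$, so $2\eta V_n\le1$ and $V_r\ge V-1-8M\ge\frac V2$. Hence $2\beta V_r\ge\frac{\sqrt V}{10}$, and (11) holds again.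

*Bound $KR\le1$.* If $W\le2M$, then $V_n\le8M$ and (8) gives this for $c$ large. If $W>2M$, then $V_n+1\le5W$, $a\le e^{-\lambda(W-M)}\le e^{-\lambda W/2}$, and the exponent in (8) is at most $\frac{30\lambda W}K\le\frac{\lambda W}4$. With $\frac\lambda K\le1$, $KR\le21\cdot25\,W^2e^{-\lambda W/4}$. This is decreasing for $W\ge2M$ (as $2M\ge8/\lambda$), hence at most $525\cdot4M^2n^{-5}\le1$.

*Bound $KR^*\le2+\frac14bS\ell$.* If $X\le30$, then $Z\le151$ and $\mu\le\frac{302}K+\frac2c$. With $b^2Z\le bZ\le5$ and $b^2S\ell\le bS\ell$, (9) gives $KR^*\le6(5+bS\ell)(\frac1c+3\mu)e^{3\mu}$, and the bound follows for $c$ large.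

Let $X>30$. On $\{\Delta^*\ge-\frac X2\}$, all points of the segment from $X$ to $X+\Delta^*$ are at least $\frac X2$, so there $|H''|\le(1+\frac X2)^{-2}\le4b^2$ and $H(X)+b\Delta^*-H(X+\Delta^*)\le2b^2\Delta^{*2}$. On $\{\Delta^*<-\frac X2\}$ we have $b\Delta^*<0$, so the same quantity is at most $H(X)-H(X+\Delta^*)\le|\Delta^*|$. With $|\Delta^*|\le Y$,
$$R^*\le2b^2\,\mathbb EY^2+\mathbb E[Y\mathbf 1_{Y>X/2}].$$
First part: by Lemma 2 and $K\mu=2(Z+S\ell)$, $2Kb^2(d\mu+\mu^2)\le\frac4c(5+bS\ell)+\frac{16}K(b^2Z^2+b^2S^2\ell^2)$. As $b^2Z^2\le25$ and $\frac{bS\ell}K\le\frac1c$, this is at most $1+\frac18bS\ell$ for $c$ large. Second part: by Lemma 2, $K\,\mathbb E[Y\mathbf 1_{Y>X/2}]\le Ke^{-X/2}\,\mathbb E[Ye^Y]\le e^{-X/2}\,3K\mu\,e^{3\mu}$. Here $3\mu=\frac6K(Z+S\ell)\le\frac{30X+6}K+\frac6c\le0.04X+0.1$ and $3K\mu\le6(5X+1+S\ell)$. Since $6e^{0.1}\le7$, the second part is at most $7(5X+1+S\ell)e^{-0.46X}$. For $X\ge30$ the decreasing functions $7(5X+1)e^{-0.46X}$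 and $56(1+X)e^{-0.46X}$ are below $1$ (already $e^{-13.8}<1.1\cdot10^{-6}$). Since $S\ell=(1+X)bS\ell$, the second part is at most $1+\frac18bS\ell$.

*Sum.* With (6), (7), (11), $V_r\le V$ and $\varepsilon\le\frac1{160}$,
$$K\,\mathbb E[G-G']\ge\tfrac{\sqrt V}{20}-4-\tfrac{\sqrt V}{40}-2\varepsilon\ell-1-2-\tfrac14bS\ell+\ell(1+bS)\ge\tfrac{\sqrt V}{40}-7\ge1\ge\sqrt{G/n},$$
the last step by $G\le n$. This proves Proposition 1. $\square$

## 6. From small $G$ to the optimum: Theorem 1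

**Proposition 2.** Under (3), $K\ge c\ln n$, $n\ge n_0$: from any state with $\Phi$-value $\Phi_0$, the expected number of iterations until $1^n$ is sampled is at most
$$C\Big[\tfrac{nK}S\ln(2+\Phi_0)+K\sqrt{n(1+\Phi_0)}\Big].$$

*Proof.* **Step 1: the time to reach $G\le\frac14$.** Apply Lemma 3 with $f=G$, $z_0=\frac14$ and $d(z)=\frac{c_1}K\min\{Sz/n,\sqrt{z/n}\}$, which is nondecreasing. Since $\frac1{d(z)}\le\frac K{c_1}\big(\frac n{Sz}+\sqrt{n/z}\big)$, for $z\ge\frac14$
$$g(z)\le\tfrac K{c_1}\Big[\tfrac nS+\tfrac12\sqrt n+\tfrac nS\ln(4z)+2\sqrt{nz}\Big].$$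
As $g$ is increasing, for all $z\ge0$
$$g(z)\le C'\Big[\tfrac{nK}S\big(1+\ln(1+4z)\big)+K\sqrt{n(1+z)}\Big].\tag{12}$$

**Step 2: repeated trials.** A state with $G\le\frac14$ gives a success probability of at least $\rho$; if it fails, we must return cheaply. Number the iterations from $0$. Let $\theta_0$ be the first index with $G\le\frac14$, and $\theta_{m+1}$ the first index $\ge\theta_m+1$ with $G\le\frac14$. Let $\mathcal F_{\theta_m}$ be the history up to the state at index $\theta_m$, before sampling there. Then $\mathbb E\theta_0\le g(G_0)\le g(\Phi_0)$. By (5), iteration $\theta_m$ samples $1^n$ with conditional probability at least $\rho$ given $\mathcal F_{\theta_m}$. By Lemma 3 from the state at index $\theta_m+1$, Jensen's inequality ($g$ is concave) and (5),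
$$\mathbb E[\theta_{m+1}-\theta_m\mid\mathcal F_{\theta_m}]\le1+\mathbb E[g(G_{\theta_m+1})\mid\mathcal F_{\theta_m}]\le1+g(2M)=:Q.$$

Let $\mathcal E_m$ be the event that iterations $\theta_0,\dots,\theta_m$ all fail to sample $1^n$, and $\mathcal E_{-1}$ the sure event. Failure at $\theta_m$ is correlated with the next state, so we drop it: $\mathcal E_m\subseteq\mathcal E_{m-1}\in\mathcal F_{\theta_m}$, hence
$$\mathbb E[(\theta_{m+1}-\theta_m)\mathbf 1_{\mathcal E_m}]\le Q\Pr(\mathcal E_{m-1})\le Q(1-\rho)^m .$$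
If the first success among these iterations is at $\theta_{m^*}$, then $\mathcal E_m$ holds for all $m<m^*$. So the number of iterations is at most $1+\theta_0+\sum_{m\ge0}(\theta_{m+1}-\theta_m)\mathbf 1_{\mathcal E_m}$, with expectation at most $1+g(\Phi_0)+\frac Q\rho$. Since $M,\rho$ are constants, (12) gives the claim. $\square$

**Proof of Theorem 1.** Take $S=\ln n$. Then (3) holds because $K\ge c\ln n$ and $K\le n/\ln n$. As $\Phi_0\le n$, Proposition 2 gives
$$O\Big(nK\frac{\ln(n+2)}{\ln n}+K\sqrt{n(n+1)}\Big)=O(nK)$$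
iterations, and each iteration uses two evaluations. $\blacksquare$

## 7. Prices adapted to the current bias: Theorem 2

In Proposition 2 the term $K\sqrt{n(1+\Phi_0)}$ is of order $Kn$ only because $\Phi_0$ may be of order $n$. If $\Phi$ is first brought down to order $n/K$, that term is of order $n\sqrt K$. For this first phase we use a price list whose ratio is tied to the current bias: since $B\ge\frac1{9\sqrt v}$ with $v\approx V$, the ratio may be $1+2\gamma$ with $\gamma$ a small multiple of $\frac1{\sqrt v}$. Leaving the lower border then earns about $\gamma K$, so the drift contains $\frac{\ell K}{\sqrt v}$ as well as $\sqrt v$, and AM–GM gives $\sqrt{\ell K}$. The new difficulty is that the price list itself changes with $v$.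

**Definition (adaptive potential).** Let $\kappa=\frac1{400}$, $v_0=10^6$, $v=v_0+V$ for the current state, $\gamma=\kappa/\sqrt v$, and
$$\phi(k,v)=\frac{1-k/L}{1+\gamma k},\qquad\Gamma=\Phi+\sum_i\phi(k_i,v).$$

For example, $\phi=1$ at the lower border and $\phi=0$ at the upper border; at $k=\frac L2$ with $\gamma L=2$ it is $\frac14$. Since $0\le\phi\le\frac jL$ and $L\ge0.99K$, we have $\Phi\le\Gamma\le2.1\,\Phi$. Write $x=\gamma k$. Note $\sqrt v\ge1000$ and $\gamma\le2.5\cdot10^{-6}$.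

**Step 1: properties of $\phi$.** Since $\phi(k,v)=\frac{1+1/(\gamma L)}{1+\gamma k}-\frac1{\gamma L}$, the prices are
$$\hat y_k:=K\big(\phi(k-1,v)-\phi(k,v)\big)=\frac KL\cdot\frac{1+\gamma L}{(1+\gamma(k-1))(1+\gamma k)},\qquad1\le k\le L.$$
They decrease in $k$; $\frac{\hat y_k}{\hat y_{k+1}}=\frac{1+\gamma(k+1)}{1+\gamma(k-1)}\le1+2\gamma$; and $\frac{\gamma K}2\le\hat y_1\le1.1(1+\gamma K)$, $\hat y_L=\frac KL\cdot\frac1{1+\gamma(L-1)}\le1.1$.

The function $\phi$ is concave in $v$: $\frac1{1+\kappa k/\sqrt v}=1-\frac{\kappa k}{\sqrt v+\kappa k}$ is concave and increasing in $\sqrt v$, and $\sqrt v$ is concave.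

Let $\chi(k)=v\,\partial_v\phi(k,v)$. Since $v\,\partial_v\gamma=-\frac\gamma2$, $\chi(k)=(1-\frac kL)\frac x{2(1+x)^2}\ge0$, with $\chi(0)=\chi(L)=0$. For interior bits $q=(\frac1n+\frac kK)(\frac1n+\frac jK)\ge\frac kK\cdot\frac{L-k}K$, and $\hat y_k\ge\frac{K\gamma}{(1+x)^2}$, so
$$q\,\hat y_k\ge\tfrac LK\big(1-\tfrac kL\big)\tfrac x{(1+x)^2},\qquad\chi(k)\le0.51\,q\,\hat y_k.\tag{13}$$

Treat $k$ as a real variable. Then
$$-\partial_k\phi=\frac{1/L}{1+x}+\Big(1-\frac kL\Big)\frac\gamma{(1+x)^2},\qquad\chi'=\frac12\Big[-\frac1L\,\frac x{(1+x)^2}+\Big(1-\frac kL\Big)\frac{\gamma(1-x)}{(1+x)^3}\Big],$$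
$$\chi''=\frac12\Big[-\frac{2\gamma}L\,\frac{1-x}{(1+x)^3}+\Big(1-\frac kL\Big)\gamma^2\frac{2x-4}{(1+x)^4}\Big].$$
By $|1-x|\le1+x$ and $|2x-4|\le4(1+x)$, $|\chi'|\le\frac12(-\partial_k\phi)$ and $|\chi''|\le2\gamma(-\partial_k\phi)$. Integrating over $[k-1,k]$ and $[k-1,k+1]$ (a second difference is the integral of $\chi''$ against a tent function with values in $[0,1]$),
$$|\chi(k)-\chi(k-1)|\le\tfrac{\hat y_k}{2K},\qquad|\chi(k+1)-2\chi(k)+\chi(k-1)|\le2\gamma\big(\phi(k-1)-\phi(k+1)\big)\le\tfrac{4\gamma\hat y_k}K.\tag{14}$$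

**Step 2: separating the moves of bits from the change of $v$.** Put $\hat Z=\sum_{\rm interior}q_i\hat y_{k_i}\le\hat y_1V$ and $B^*=\max_iB_i$. By Lemma 1, $B_i\ge\frac34B^*$ and $B_i\ge\beta\ge\frac1{9\sqrt v}$, as $2\le\sqrt v$ and $8\sqrt V\le8\sqrt v$. Let $\Delta V=V'-V$ and $\Delta_\chi=\sum(\chi(k_i')-\chi(k_i))$, with $\chi$ taken at the old $v$. By concavity in $v$,
$$\sum_i\big[\phi(k_i',v')-\phi(k_i',v)\big]\le\frac{\Delta V}v\sum_i\chi(k_i')=\frac{\Delta V}v\Big(\sum_i\chi(k_i)+\Delta_\chi\Big).$$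
Hence
$$K\,\mathbb E[\Gamma-\Gamma']\ge K\,\mathbb E\Big[\Phi-\Phi'+\sum_i\big(\phi(k_i,v)-\phi(k_i',v)\big)\Big]-\tfrac1vK\,\mathbb E[\Delta V]\sum_i\chi(k_i)-\Xi,\qquad\Xi=\tfrac Kv\,\mathbb E|\Delta V\,\Delta_\chi|.\tag{15}$$

**Step 3: the gain with frozen $v$.** The upper border contributes at least $-(1+\hat y_L)\ge-3$, since $N_0q_0\le1$. The lower border contributes at least $\ell\hat y_1$. Each interior bit gives $2qB+q[(1+B)\hat y_{k+1}-(1-B)\hat y_k]\ge2qB+q\hat y_{k+1}(2B-2\gamma)$, by $\hat y_k\le(1+2\gamma)\hat y_{k+1}$. Now $2\gamma=\frac1{200\sqrt v}\le0.045B^*$ and $2B\ge1.5B^*$, so $2B-2\gamma\ge1.455B^*$. Also $\hat y_{k+1}\ge\hat y_k/(1+2\gamma)$ with $\gamma\le2.5\cdot10^{-6}$. So the interior bits contribute at least $\frac2{9\sqrt v}V_o+1.44B^*\hat Z$.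

**Step 4: the mean change of $v$.** An interior move $\sigma=\pm1$ changes $q$ by exactly $(1-2p)\frac\sigma K-\frac1{K^2}$, and an inward border move changes it by an amount in $[0,\frac1K]$. As $\mathbb E\sigma_i=2q_iB_i$ and $nq_0\le1$, $K\,\mathbb E\Delta V\le2B^*V+\sum_{\rm border}2q_0\le2B^*V+2$. By (13), $0\le\sum\chi(k_i)\le0.51\hat Z$. With $V\le v$ and $\frac1v\le\frac{10^{-3}}{\sqrt v}\le0.009B^*$, the middle term in (15) costs at most $\hat Z(1.02B^*+\frac{1.02}v)\le1.03B^*\hat Z$.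

**Step 5: the correlation term $\Xi$.** Write $\Delta V=U_1-U_2+U_3$ with $U_1=\frac1K\sum_{\rm int}(1-2p_i)\sigma_i$, $U_2=\frac1{K^2}\sum_{\rm int}I_i$ and $0\le U_3\le\frac1K\sum_{\rm border}I_i$. Lemma 1(d) and Lemma 2 give $\mathbb EU_1^2\le\frac{2V}{K^2}$, $\mathbb EU_2^2\le\frac{2V+4V^2}{K^4}$, $\mathbb EU_3^2\le\frac6{K^2}$. So $\mathbb E(\Delta V)^2\le3\big(\frac{5v}{K^2}+\frac{4v^2}{K^4}\big)$ and $\sqrt{\mathbb E(\Delta V)^2}\le4\big(\frac{\sqrt v}K+\frac v{K^2}\big)$.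

Next, $\Delta_\chi$ is a function $\Psi(\sigma)$ that is a sum of functions of the single $\sigma_i$. By Lemma 1(d), $\mathbb E\Delta_\chi^2\le2\,\mathbb E\Psi(\tau)^2$, and the terms of $\Psi(\tau)$ are independent. By (14), an interior bit contributes at most $q\cdot2\cdot\frac{\hat y_k^2}{4K^2}$ to the variance of $\Psi(\tau)$. To the mean it contributes $q$ times a second difference, at most $\frac{4\gamma q\hat y_k}K$ in absolute value. All lower border bits together contribute at most $\frac{\ell\hat y_1^2}{4K^2}$ and $\frac{\ell\hat y_1}{2K}$. The upper border bits contribute at most $\frac{\hat y_L^2}{4K^2}\le\frac1{2K^2}$ and $\frac{\hat y_L}{2K}\le\frac1K$. So the variance is at most $\frac1{2K^2}(\hat y_1\hat Z+\ell\hat y_1^2+1)$ and the absolute mean at most $\frac1K(4\gamma\hat Z+\frac12\ell\hat y_1+1)$. Hence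
$$\sqrt{\mathbb E\Delta_\chi^2}\le\tfrac1K\Big[\sqrt{\hat y_1\hat Z}+\sqrt\ell\,\hat y_1+10\gamma\hat Z+2\ell\hat y_1+5\Big],$$
and by Cauchy–Schwarz
$$\Xi\le4\Big(\frac1{K\sqrt v}+\frac1{K^2}\Big)\Big[\sqrt{\hat y_1\hat Z}+\sqrt\ell\,\hat y_1+10\gamma\hat Z+2\ell\hat y_1+5\Big].$$
For $K\ge10^5$ the terms are bounded as follows.

* $\frac4{K\sqrt v}\sqrt{\hat y_1\hat Z}\le\frac{2(\hat Z+\hat y_1)}{K\sqrt v}\le0.001\frac{\hat Z}{\sqrt v}+1$, using $\hat y_1\le1.1(1+\gamma K)$.
* $\frac4{K^2}\sqrt{\hat y_1\hat Z}\le\frac4{K^2}\hat y_1\sqrt V\le\frac{4.4}{K^2}(\sqrt v+\kappa K)\le0.001\sqrt v+1$.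
* The $\sqrt\ell\,\hat y_1$ term (using $\hat y_1\le1.1(1+\gamma K)$, $\ell\le1$) and the constant term are at most $1$ each.
* The $10\gamma\hat Z$ term is $\frac{0.1\hat Z}{\sqrt v}\big(\frac1{K\sqrt v}+\frac1{K^2}\big)\le0.001\frac{\hat Z}{\sqrt v}$, and the $2\ell\hat y_1$ term is at most $0.001\,\ell\hat y_1$.

So $\Xi\le0.002\frac{\hat Z}{\sqrt v}+0.001\sqrt v+0.001\,\ell\hat y_1+4$.

**Step 6: the total drift.** We have $V_o\ge v-v_0-1$, so $\frac2{9\sqrt v}V_o\ge\frac29\sqrt v-223$. Also $(1.44-1.03)B^*\ge\frac{0.4}{9\sqrt v}$. By (15) and Steps 3–5,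
$$K\,\mathbb E[\Gamma-\Gamma']\ge0.2\sqrt v+\tfrac12\ell\hat y_1+0.03\tfrac{\hat Z}{\sqrt v}-300.$$
Now $\frac12\ell\hat y_1\ge\frac{\ell\gamma K}4=\frac{\ell K}{1600\sqrt v}$, and AM–GM with $0.1\sqrt v$ gives $2\sqrt{\ell K/16000}\ge\frac1{64}\sqrt{\ell K}$. So
$$K\,\mathbb E[\Gamma-\Gamma']\ge0.1\sqrt v+0.03\tfrac{\hat Z}{\sqrt v}+\tfrac1{64}\sqrt{\ell K}-300.\tag{16}$$

**Step 7: comparing the drift with $\Phi$.** *Claim.* With $C_3=10^{16}$ there is an absolute $c_2>0$ such that, if $K\le n^{2/3}$ and $\Phi\ge C_3n/K$, then $K\,\mathbb E[\Gamma-\Gamma']\ge c_2\sqrt\xi$, where $\xi:=\Phi K/n\in[C_3,K]$.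

If $N_L\ge\frac\Phi2$, then $\ell\ge\frac\Phi{4n}$ and (16) is at least $\frac1{128}\sqrt\xi-300$. If $v\ge\xi$, then (16) is at least $0.1\sqrt\xi-300$.

Otherwise $v<\xi\le K$, and $\sum_{\rm int}\frac jK\ge\Phi-N_L\ge\frac\Phi2$. By $q\ge\frac kK\cdot\frac LK(1-\frac kL)$, (13) and $1-\frac kL=\frac jL\ge\frac jK$, each interior bit has
$$q(1+\hat y_k)\ge0.99\,\frac jK\Big[\frac kK+\frac x{(1+x)^2}\Big].$$
If $x\le1$, the bracket is at least $\frac x4\ge\frac\gamma4=\frac1{1600\sqrt v}\ge\frac1{1600\sqrt K}$. If $x>1$, it is at least $\frac kK+\frac1{4x}\ge\frac kK+\frac1{4k}\ge\frac1{\sqrt K}$, using $\gamma\le1$ and AM–GM. Hence $V+\hat Z\ge0.99\cdot\frac\Phi2\cdot\frac1{1600\sqrt K}\ge\frac\Phi{4000\sqrt K}$. Since $0.1\sqrt v\ge0.03\frac V{\sqrt v}$, (16) is at least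
$$\frac{0.03}{\sqrt v}(V+\hat Z)-300\ge\frac{0.03}{\sqrt\xi}\cdot\frac\Phi{4000\sqrt K}-300=7.5\cdot10^{-6}\sqrt\xi\,\frac n{K^{3/2}}-300\ge7.5\cdot10^{-6}\sqrt\xi-300,$$
where $\Phi=\xi n/K$ and $K^{3/2}\le n$ were used. As $\sqrt\xi\ge10^8$, $300\le3\cdot10^{-6}\sqrt\xi$, and the claim follows in all three cases.

**Step 8: two phases.** Now let $c\ln n\le K\le(n/\ln n)^{2/3}$, and let $z_0=2.1\,C_3n/K$. If $\Gamma>z_0$, then $\Phi\ge\Gamma/2.1>C_3n/K$, so Step 7 gives $\mathbb E[\Gamma-\Gamma']\ge\frac{c_2}K\sqrt{\Phi K/n}\ge c_3\sqrt{\Gamma/(nK)}$ for an absolute $c_3>0$. By Lemma 3 with $d(z)=c_3\sqrt{z/(nK)}$, the expected time until $\Gamma\le z_0$ is at most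
$$\frac{\sqrt{nKz_0}}{c_3}+\frac{2\sqrt{nK}}{c_3}\big(\sqrt{\Gamma_0}-\sqrt{z_0}\big)\le\frac2{c_3}\sqrt{nK\Gamma_0}=O(n\sqrt K)$$
if $\Gamma_0>z_0$, and it is $0$ otherwise; here $\Gamma_0\le2.1n$ for any initial state.

At that time $\Phi\le\Gamma\le z_0$. If $1^n$ has not been sampled yet, apply Proposition 2 from the current state with $S=\min\{K/c,\,n/K\}$, which satisfies (3). Since $\frac{nK}S\le cn+K^2$, the remaining expected number of iterations is
$$O\Big(\tfrac{nK}S\ln n+K\sqrt{n+n^2/K}\Big)=O\big((n+K^2)\ln n+K\sqrt n+n\sqrt K\big)=O(n\ln n+n\sqrt K),$$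
because $K\le(n/\ln n)^{2/3}$ gives $K^2\ln n\le n\sqrt K$, and $K\le n$ gives $K\sqrt n\le n\sqrt K$. Two evaluations per iteration only change the constant. This proves the bound of Theorem 2. If $K=O(\log^2n)$, then $n\sqrt K=O(n\log n)$, and the quoted lower bound gives $\Theta(n\log n)$. $\blacksquare$

No lower bound matching $n\sqrt K$ for $K\gg\log^2n$ is claimed.
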